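\title{Intervals of Tamari lattices and permutohedra: embeddings that preserve the bounds}

\begin{abstract}
We ask whether every closed interval of a Tamari lattice (respectively, a permutohedron) has a lattice embedding, preserving the least and the greatest element, into some Tamari lattice (respectively, permutohedron). For Tamari lattices the answer is yes: every interval is a subdirect product of Tamari lattices. For permutohedra the answer is no: every homomorphism from the interval $[123456,632541]$ of $P(6)$ to a permutohedron that preserves the bounds identifies $231645$ and $236145$. The size $6$ is sharp: every interval of $P(n)$ has such an embedding if and only if $n\le 5$. All proofs take place in one model, lattices of transitive relations on a finite chain.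
\end{abstract}

\section{Introduction}

For a positive integer $n$, let $A(n)$ be the set of all binary bracketings of the $n+1$ symbols $x_0,x_1,\dots,x_n$. Order $A(n)$ by the reflexive, transitive closure of the relation consisting of the pairs $(s,t)$ such that $t$ is obtained from $s$ by replacing a subword of the form $(uv)w$ by $u(vw)$. By Friedman and Tamari, $A(n)$ is a lattice, called the \emph{Tamari lattice} (or associativity lattice); its elements correspond to the vertices of the associahedron. The lattice $A(2)$ is the chain $(x_0x_1)x_2<x_0(x_1x_2)$, and $A(3)$ is a pentagon.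

The \emph{permutohedron} $P(n)$ is the set of permutations of $[n]=\{1,\dots,n\}$ under the weak Bruhat order. We write permutations as words, put
\[
\operatorname{Inv}(\sigma)=\{(i,j): i<j,\ j \text{ precedes } i \text{ in } \sigma\},
\]
and declare $\sigma\le\tau$ if $\operatorname{Inv}(\sigma)\subseteq\operatorname{Inv}(\tau)$. This is a lattice; $P(2)$ is a two-element chain and $P(3)$ is a hexagon. (If inversions are recorded as pairs of positions, one gets an isomorphic lattice via $\sigma\mapsto\sigma^{-1}$. This map fixes $123456$ and the involution $632541$, the endpoints of the interval studied below.)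

For $a\le b$ in a lattice $L$, the closed interval $[a,b]=\{x\in L: a\le x\le b\}$ is a lattice with least element $a$ and greatest element $b$. A \emph{$(0,1)$-homomorphism} between bounded lattices is a map that preserves binary joins and meets and sends the least element to the least element and the greatest element to the greatest element; a \emph{$(0,1)$-embedding} is a one-to-one $(0,1)$-homomorphism. The following problem is posed in \cite{SAP}.

\medskip
\noindent\textbf{Problem.} \emph{Does every closed interval of a Tamari lattice (respectively, a permutohedron) have a $(0,1)$-embedding into some Tamari lattice (respectively, permutohedron)?}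
\medskip

The inclusion of $[a,b]$ in the ambient lattice preserves joins and meets, so the whole content of the question lies in the bounds: a family with join $b$ must be sent to a family whose join is the greatest element, and a family with meet $a$ to a family whose meet is the least element. Several facts point to a positive answer in both cases, and suggest that permutohedra should be the easier one. Both families are closed under finite products up to $(0,1)$-embedding (Lemma~\ref{lem:product}), so one only has to separate two points of the interval at a time. The lattice $A(n)$ is a sublattice of $P(n)$ with the same bounds (Section~\ref{sec:model}), so permutohedra offer more room as targets. And every interval of $P(n)$ is isomorphic both to an interval that starts at the least element and to one that ends at the greatest element (Lemma~\ref{lem:lower}), so each bound can be preserved separately at no cost. The two answers nevertheless differ.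

A lattice $L$ is a \emph{subdirect product} of lattices $L_1,\dots,L_r$ if there are surjective homomorphisms $L\to L_q$ such that the induced map $L\to L_1\times\dots\times L_r$ is one-to-one.

\begin{theorem}\label{thm:tamari}
Let $a\le b$ in $A(n)$. Then $[a,b]$ is a subdirect product of Tamari lattices, via $(0,1)$-homomorphisms. Hence $[a,b]$ has a $(0,1)$-embedding into some Tamari lattice.
\end{theorem}

\begin{theorem}\label{thm:perm}
Let $K$ be the interval $[123456,\,632541]$ of $P(6)$. Every $(0,1)$-homomorphism from $K$ to a permutohedron identifies $231645$ and $236145$. In particular, $K$ has no $(0,1)$-embedding into any permutohedron.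
\end{theorem}

\begin{theorem}\label{thm:sharp}
Every closed interval of $P(n)$ has a $(0,1)$-embedding into some permutohedron if and only if $n\le5$.
\end{theorem}

Section~\ref{sec:model} describes both families as lattices of transitive relations on a chain, in which the join is the transitive closure of the union, and introduces intermediate lattices $\mathcal C_V$ in which, in addition, the meet is the intersection. Section~\ref{sec:tamari} proves Theorem~\ref{thm:tamari} by collapsing the chain along the lower bound and discarding the points that the upper bound cannot saturate. Section~\ref{sec:cores} reduces the question for permutohedra to filling in the pairs that are missing from the upper bound, and solves the smallest case by hand. Section~\ref{sec:counter} shows that for $K$ the missing pairs cannot be filled, and Section~\ref{sec:five} fills them in all cases with $n\le5$.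

\section{Transitive relations on a chain}\label{sec:model}

\subsection{The lattices $\mathcal C_V(Y)$}

For a finite chain $Y$ put $I_Y=\{(s,t)\in Y^2:s<t\}$, and $I_n=I_{[n]}$. A \emph{path} in $R\subseteq I_Y$ from $s$ to $t$ is a sequence $s=y_0<y_1<\dots<y_r=t$, $r\ge1$, whose \emph{steps} $(y_q,y_{q+1})$ lie in $R$; the $y_q$ are its \emph{nodes}. The transitive closure $\operatorname{cl}(R)$ is the set of pairs joined by a path in $R$. A pair $(s,t)$ is \emph{adjacent} if no point of $Y$ lies strictly between $s$ and $t$; an adjacent pair lies in $\operatorname{cl}(R)$ only if it lies in $R$.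

We call $R$ \emph{open} if for all $s<r<t$ with $(s,t)\in R$ we have $(s,r)\in R$ or $(r,t)\in R$, and \emph{clopen} if it is open and transitive. A subset $V\subseteq Y$ can be used to prescribe in advance, for each middle point $r$, which of the two alternatives holds:
\begin{equation}\tag{V}\label{eq:V}
s<r<t,\ (s,t)\in R\quad\Longrightarrow\quad (s,r)\in R \text{ if } r\in V,\qquad (r,t)\in R \text{ if } r\notin V .
\end{equation}
Let $\mathcal C_V(Y)$ be the set of transitive relations $R\subseteq I_Y$ that satisfy \eqref{eq:V}, ordered by inclusion. Its elements are clopen, and it does not depend on whether $\min Y$ and $\max Y$ belong to $V$.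

\begin{lemma}\label{lem:closure}
If $R$ and $R'$ are open, then so is $\operatorname{cl}(R\cup R')$. If $R$ and $R'$ satisfy \eqref{eq:V}, then so do $\operatorname{cl}(R\cup R')$ and $R\cap R'$. Hence $\mathcal C_V(Y)$ is a lattice with meet $R\cap R'$, join $\operatorname{cl}(R\cup R')$, least element $\emptyset$ and greatest element $I_Y$.
\end{lemma}

\begin{proof}
Take a path from $s$ to $t$ in $R\cup R'$, and let $s<r<t$. If $r$ is a node, both $(s,r)$ and $(r,t)$ lie in the closure. Otherwise $r$ lies strictly inside a step $(y,y')$, which belongs to $R$, say. If $(y,r)\in R$, the part of the path from $s$ to $y$ followed by $(y,r)$ shows that $(s,r)$ is in the closure; if $(r,y')\in R$, then $(r,t)$ is. Openness of $R$ gives one of the two cases, and \eqref{eq:V} gives the case that $V$ prescribes. Transitivity and \eqref{eq:V} pass to intersections.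
\end{proof}

For $i<k$ in $Y$ put
\[
\langle ik\rangle_V=\{(s,t): i\le s<t\le k,\ \ s=i\text{ or }s\notin V,\ \ t=k\text{ or }t\in V\}.
\]
We drop the subscript when $V$ is understood.

\begin{lemma}\label{lem:gen}
The set $\langle ik\rangle_V$ is the least element of $\mathcal C_V(Y)$ that contains $(i,k)$.
\end{lemma}

\begin{proof}
If $(s,r)$ and $(r,t)$ were both in $\langle ik\rangle$, then $i<r<k$, and $r$ would lie both in $V$ and outside $V$; so $\langle ik\rangle$ is transitive for lack of composable pairs. If $(s,t)\in\langle ik\rangle$ and $s<r<t$, the definition gives $(s,r)\in\langle ik\rangle$ for $r\in V$ and $(r,t)\in\langle ik\rangle$ for $r\notin V$. Let $R\in\mathcal C_V(Y)$ contain $(i,k)$, and let $(s,t)\in\langle ik\rangle$. Then $(i,t)\in R$, since $t=k$ or $t\in V$, and then $(s,t)\in R$, since $s=i$ or $s\notin V$.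
\end{proof}

\emph{Reversal.} Let $Y^*$ be the chain $Y$ with the opposite order. The map $R\mapsto\{(t,s):(s,t)\in R\}$ preserves inclusion, transitivity and openness, and it exchanges the two alternatives in \eqref{eq:V}. So it is an isomorphism $\mathcal C_V(Y)\cong\mathcal C_{Y\setminus V}(Y^*)$: reversing the chain complements $V$.

\subsection{Tamari lattices}

For a finite chain $X$ let $A(X)$ be the set of functions $f\colon X\to X$ such that
\begin{equation}\tag{T}\label{eq:T}
f(i)\ge i,\qquad i\le j\le f(i)\ \Longrightarrow\ f(j)\le f(i),
\end{equation}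
ordered componentwise. View a bracketing of $x_0,\dots,x_n$ as a binary tree whose subtrees are the bracketed subwords, single letters included. For $1\le i\le n$ let $x_i\cdots x_{f(i)}$ be the largest subtree with leftmost letter $x_i$. For example, $x_0((x_1x_2)x_3)$ has $(f(1),f(2),f(3))=(3,2,3)$.

\begin{proposition}[Huang and Tamari \cite{HT}]\label{prop:HT}
The map from bracketings to functions just described is an order isomorphism $A(n)\cong A([n])$.
\end{proposition}

\begin{proof}
Two subtrees are nested or disjoint. If $i<j\le f(i)$, the largest subtree starting at $x_j$ meets the one starting at $x_i$ and does not contain $x_i$, so it lies inside it. This is \eqref{eq:T}.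

\emph{Bijection.} We use induction on $n$, the case $n=0$ (one letter, the empty function) being trivial. A bracketing is determined by the index $c\ge1$ at which the right child of the root starts, a bracketing of $x_0,\dots,x_{c-1}$ and a bracketing of $x_c,\dots,x_n$; its function has $f(c)=n$ and $f(j)<c$ for $j<c$, and its restrictions to $[1,c-1]$ and $[c+1,n]$ are the functions of the two children. Conversely, let $f$ satisfy \eqref{eq:T} and let $c$ be least with $f(c)=n$. If $j<c$, then $f(j)<c$, since otherwise $n=f(c)\le f(j)<n$. So $f$ restricts to functions with \eqref{eq:T} on $[1,c-1]$ and on $[c+1,n]$, and by induction it comes from exactly one bracketing.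

\emph{Order.} The move $(uv)w\to u(vw)$ replaces the subtree $uv$ by $vw$ and keeps all others. It changes $f$ only at the index where $v$ starts, raising the value from the end of $v$ to the end of $w$. So the map is monotone. Conversely, let $f\le g$ componentwise with $f(i)<g(i)$; by induction on $\sum_j(g(j)-f(j))$ it suffices to find a move from $f$ whose result is still below $g$. Let $h\ge1$ be least with $h\le i$ and $f(h)=f(i)$. Then $h\le i\le f(h)\le g(h)$, so \eqref{eq:T} for $g$ gives $g(h)\ge g(i)>f(h)$. The largest subtree $v$ starting at $x_h$ is the right child of a subtree $uv$. This subtree is not the whole tree, since it ends at $f(h)<n$. It is not a right child, since it would then be the largest subtree starting at some index $h'$ with $1\le h'<h$ and $f(h')=f(h)$. So it is a left child, and its sibling $w$ is the largest subtree starting at $f(h)+1$. The move $(uv)w\to u(vw)$ raises the value at $h$ to $f(f(h)+1)\le g(f(h)+1)\le g(h)$, where the last step is \eqref{eq:T} for $g$ and $h\le f(h)+1\le g(h)$.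
\end{proof}

The map $f\mapsto\{(i,k):i<k\le f(i)\}$ is an isomorphism $A(X)\cong\mathcal C_X(X)$: condition \eqref{eq:V} with $V=X$ says that the set of $k$ with $(i,k)\in R$ is an initial segment of the points above $i$, and then the second half of \eqref{eq:T} is transitivity. Translating Lemma~\ref{lem:closure}, meets in $A(X)$ are componentwise minima, and for $k>i$,
\begin{equation}\label{eq:join}
(f\vee g)(i)\ge k \iff \text{there are } i=y_0<\dots<y_r=k \text{ with } y_{q+1}\le f(y_q) \text{ or } y_{q+1}\le g(y_q) \text{ for each } q .
\end{equation}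
The least element of $A(X)$ is the identity and the greatest is the constant function $\max X$.

\subsection{Permutohedra}

\begin{proposition}\label{prop:perm}
A set $x\subseteq I_n$ is the inversion set of a permutation if and only if it is clopen. In the lattice $P(n)$ of clopen subsets of $I_n$ we have $x\vee y=\operatorname{cl}(x\cup y)$; the meet $x\wedge y$ is the largest clopen subset of $x\cap y$; and complementation in $I_n$ is an order-reversing bijection. For every $V\subseteq[n]$, $\mathcal C_V([n])$ is a sublattice of $P(n)$ with the same bounds.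
\end{proposition}

\begin{proof}
For $i<j$ declare $i\prec j$ if $(i,j)\notin x$ and $j\prec i$ if $(i,j)\in x$. Then $x$ is an inversion set if and only if the tournament $\prec$ is a linear order, that is, has no $3$-cycle. For $i<j<k$, the cycle $i\prec j\prec k\prec i$ means $(i,k)\in x$ and $(i,j),(j,k)\notin x$, a failure of openness; the cycle $k\prec j\prec i\prec k$ means $(i,j),(j,k)\in x$ and $(i,k)\notin x$, a failure of transitivity. By Lemma~\ref{lem:closure}, $\operatorname{cl}(x\cup y)$ is clopen, so it is the join. A finite poset with least element and binary joins is a lattice, and the meet is the largest clopen set contained in both $x$ and $y$. A set is open if and only if its complement is transitive, so complements of clopen sets are clopen. In $\mathcal C_V([n])$ joins are computed as in $P(n)$, and $x\cap y$ is clopen, hence equal to $x\wedge y$.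
\end{proof}

From now on elements of $P(n)$ are clopen sets, and $P(Y)$ denotes the lattice of clopen subsets of $I_Y$. We often write $ij$ for $(i,j)$.

\begin{lemma}\label{lem:lower}
Every interval $[\sigma,\tau]$ of $P(n)$ is isomorphic to an interval $[\emptyset,b]$ and to an interval $[b',I_n]$ of $P(n)$.
\end{lemma}

\begin{proof}
For a permutation $\rho$ let $D(\rho)$ be the symmetric difference of $\operatorname{Inv}(\rho)$ and $\operatorname{Inv}(\sigma)$, the set of pairs of letters that appear in different orders in $\rho$ and $\sigma$. Then $D(\tau)=\operatorname{Inv}(\tau)\setminus\operatorname{Inv}(\sigma)$. If $\rho\in[\sigma,\tau]$, then $D(\rho)=\operatorname{Inv}(\rho)\setminus\operatorname{Inv}(\sigma)\subseteq D(\tau)$. Conversely, if $D(\rho)\subseteq D(\tau)$, then $D(\rho)$ is disjoint from $\operatorname{Inv}(\sigma)$, so $\operatorname{Inv}(\rho)=\operatorname{Inv}(\sigma)\cup D(\rho)$ and $\rho\in[\sigma,\tau]$. On $[\sigma,\tau]$ the order is inclusion of the sets $D(\rho)$. Now rename every letter by its position in $\sigma$. The renamed $D(\rho)$ is the inversion set of the renamed $\rho$,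 so $[\sigma,\tau]\cong[\emptyset,b]$ with $b$ the renamed $\tau$. For the second claim, complementation turns the interval into an anti-isomorphic one; this is isomorphic to some $[\emptyset,b'']$, and complementing again gives $[I_n\setminus b'',I_n]$.
\end{proof}

\subsection{Projecting a permutohedron onto $\mathcal C_V$}

Meets in $P(N)$ are not intersections: in $P(3)$, $\{12,13\}\wedge\{13,23\}=\emptyset$. This makes it hard to follow a single pair $(i,k)$ through a lattice computation. The next lemma lets us replace $P(N)$ by the lattices $\mathcal C_V([N])$, where $(i,k)$ lies in a meet if and only if it lies in both terms.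

For $x\in P(N)$, the join in $\mathcal C_V([N])$ of all elements contained in $x$ is still contained in $x$, because $x$ is transitive. Call it $\pi_V(x)$; it is the largest element of $\mathcal C_V([N])$ contained in $x$, and by Lemma~\ref{lem:gen}
\[
(i,k)\in\pi_V(x)\iff\langle ik\rangle_V\subseteq x .
\]
For $N=3$ and $2\in V$, the map $\pi_V$ sends $\{13,23\}$ to $\{23\}$ and fixes the other five elements: it folds the hexagon onto the pentagon.

\begin{lemma}\label{lem:pi}
The map $\pi_V\colon P(N)\to\mathcal C_V([N])$ is a $(0,1)$-homomorphism. If $x,y\in P(N)$ and $(i,k)\in x\setminus y$, then $(i,k)\in\pi_V(x)\setminus\pi_V(y)$ for some $V$.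
\end{lemma}

\begin{proof}
The map is monotone and fixes $\emptyset$ and $I_N$. The set $\pi_V(x)\cap\pi_V(y)$ lies in $\mathcal C_V([N])$, is clopen, and is contained in $x$ and $y$; so it is contained in $x\wedge y$, hence in $\pi_V(x\wedge y)$. With monotonicity this gives meets.

For joins put $R=\operatorname{cl}(\pi_V(x)\cup\pi_V(y))\subseteq\pi_V(x\vee y)$. We show by induction on $k-i$ that $(i,k)\in\pi_V(x\vee y)$ implies $(i,k)\in R$. Let $S$ consist of $i$ and the points of $V$ strictly between $i$ and $k$, and let $S'=[i,k]\setminus S$. By \eqref{eq:V} and induction, $(i,s)\in R$ for $s\in S\setminus\{i\}$ and $(t,k)\in R$ for $t\in S'\setminus\{k\}$. So it is enough to find $s\in S$ and $t\in S'$ with $(s,t)\in\pi_V(x)\cup\pi_V(y)$. A path from $i$ to $k$ in $x\cup y$ has a step from $S$ to $S'$. Among all $(s,t)\in x\cup y$ with $s\in S$, $t\in S'$, choose one with $t-s$ minimal, say $(s,t)\in x$. We check $\langle st\rangle\subseteq x$. Let $s<j<t$. If $j\in V$, then $(j,t)\notin x$ by minimality, so $(s,j)\in x$ by openness. If $j\notin V$, then $(s,j)\notin x$ by minimality, so $(j,t)\in x$. The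 remaining elements of $\langle st\rangle$ are pairs $(p,q)$ with $s<p<q<t$, $p\notin V$, $q\in V$; here $(s,q)\in x$ and $(s,p)\notin x$, so $(p,q)\in x$ by openness.

For the last claim let $V=\{j:i<j<k,\ (i,j)\in x\}$. The elements of $\langle ik\rangle_V$ of the form $(i,q)$ lie in $x$ by the choice of $V$. The others are pairs $(p,q)$ with $i<p$, $(i,p)\notin x$ and $(i,q)\in x$, and they lie in $x$ by openness. So $(i,k)\in\pi_V(x)$, while $(i,k)\notin y\supseteq\pi_V(y)$.
\end{proof}

\subsection{Products}

\begin{lemma}\label{lem:product}
There are $(0,1)$-embeddings $A(m)\times A(n)\to A(m+n-1)$ and $P(m)\times P(n)\to P(m+n-1)$.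
\end{lemma}

\begin{proof}
Put $N=m+n-1$, view the first factor as consisting of relations on $[1,m]$ and the second of relations on $[m,N]$. The two chains share the point $m$; this is what will make the top element go to the top element. Openness and \eqref{eq:V} for a pair $(s,t)$ involve only points between $s$ and $t$, so elements $x$ and $y$ of the factors are also elements of $P(N)$, respectively $\mathcal C_{[N]}([N])$. Put $\Phi(x,y)=x\vee y=\operatorname{cl}(x\cup y)$. This map preserves joins. No step of a path in $x\cup y$ jumps over $m$, so $\Phi(x,y)$ restricts to $x$ on $[1,m]$ and to $y$ on $[m,N]$, and for $i<m<k$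
\begin{equation}\label{eq:Phi}
(i,k)\in\Phi(x,y)\iff (i,m)\in x \text{ and } (m,k)\in y .
\end{equation}
Hence $\Phi$ is one-to-one, preserves both bounds, and commutes with intersections, which settles the case of Tamari lattices.

For permutohedra let $z=\Phi(x,y)\wedge\Phi(x',y')$. By monotonicity $z\supseteq\Phi(x\wedge x',y\wedge y')$. The restriction of a clopen relation to a subchain is clopen. So the restriction of $z$ to $[1,m]$ is a clopen subset of $x\cap x'$, hence of $x\wedge x'$, and the restriction to $[m,N]$ is contained in $y\wedge y'$. Let $(i,k)\in z$ with $i<m<k$. Restrict $z$ to the chain $\{1,\dots,m-1,k\}$ and rename $k$ as $m$. The result is clopen, contains $(i,m)$, and is contained in $x\cap x'$ by \eqref{eq:Phi}; so $(i,m)\in x\wedge x'$. The chain $\{i,m+1,\dots,N\}$, with $i$ renamed as $m$, gives $(m,k)\in y\wedge y'$. By \eqref{eq:Phi}, $(i,k)\in\Phi(x\wedge x',y\wedge y')$.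
\end{proof}

\begin{corollary}\label{cor:separate}
Let $L$ be a finite lattice such that any two distinct elements have distinct images under some $(0,1)$-homomorphism from $L$ to a Tamari lattice (respectively, permutohedron). Then $L$ has a $(0,1)$-embedding into a Tamari lattice (respectively, permutohedron).
\end{corollary}

\begin{proof}
If $|L|=1$, use the one-element lattices $A(1)$ and $P(1)$. Otherwise choose a homomorphism for each pair of distinct elements; together they form a $(0,1)$-embedding into a finite product, to which Lemma~\ref{lem:product} applies repeatedly.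
\end{proof}

\section{Intervals of Tamari lattices}\label{sec:tamari}

Fix $a\le b$ in $A([n])$. We look for homomorphisms $f\mapsto g_f$ from $[a,b]$ to lattices $A(X)$ under which $a$ becomes the identity and $b$ becomes constant. We take for $X$ a subset of $[n]$ and obtain $g_f$ by restricting $f$ to $X$ and rounding its values down to $X$. Then $g_a$ is the identity if $a(x)$ never reaches the next point of $X$, and $g_b$ is constant if $b(x)\ge\max X$ for all $x\in X$. The difficulty is with joins: a path as in \eqref{eq:join} between two points of $X$ may pass through points outside $X$.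

\begin{example}\label{ex:tamari}
Write $f=(f(1),\dots,f(5))$ and let $a=(2,2,3,4,5)$, $b=(5,2,3,5,5)$. The interval $[a,b]$ consists of the seven functions $(p,2,3,q,5)$ with $p\in\{2,3,4,5\}$, $q\in\{4,5\}$ and $(p,q)\ne(4,5)$. The point $2$ cannot be kept together with $1$, because $a(1)=2$; the point $3$ cannot be kept together with $5$, because $b(3)=3$. With $X=\{1,4,5\}$, rounding down sends $p=2,3,4,5$ to $1,1,4,5$ and keeps $q$, and the image is the whole pentagon $A(X)$. This map forgets the difference between $p=2$ and $p=3$; the set $X'=\{1,3\}$ records exactly whether $p\ge3$. By Lemma~\ref{lem:collapse} below both maps are homomorphisms, so $[a,b]$ is a subdirect product of $A(3)$ and $A(2)$.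
\end{example}

Call a pair $(i,k)$ \emph{admissible} if
\begin{equation}\label{eq:adm}
a(i)<k\le b(i)\qquad\text{and}\qquad a(j)\le k\ \text{ for all } j\in[i,k].
\end{equation}
Put $\rho_0=i$ and $\rho_{s+1}=a(\rho_s)+1$ as long as $a(\rho_s)<k$. The $\rho_s$ increase strictly and stay in $[i,k]$, so by \eqref{eq:adm} the process stops at some $t$ with $a(\rho_t)=k$, and $t\ge1$ because $a(i)<k$. The \emph{blocks} $[\rho_s,a(\rho_s)]$ partition $[i,k]$. For $y\in[i,k]$ let $\bar y$ be the first point of the block of $y$. For $f\in[a,b]$ we have $\bar y\le y\le a(\bar y)\le f(\bar y)$, so \eqref{eq:T} gives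
\begin{equation}\label{eq:block}
f(y)\le f(\bar y)\qquad (y\in[i,k],\ f\in[a,b]).
\end{equation}
Thus the first point of a block reaches at least as far as any other point of the block, which is why a block can be represented by its first point. Let
\[
X=\{\rho\in\{\rho_0,\dots,\rho_t\}: b(\rho)\ge k\}.
\]
Then $i\in X$ by \eqref{eq:adm}, and $\rho_t\in X$ since $b(\rho_t)\ge a(\rho_t)=k$. For $y\ge i$ let $\lfloor y\rfloor$ be the largest element of $X$ that is at most $y$, and for $f\in[a,b]$ define $g_f\colon X\to X$ by $g_f(x)=\lfloor f(x)\rfloor$. In Example~\ref{ex:tamari}, the pair $(1,5)$ has blocks $\{1,2\},\{3\},\{4\},\{5\}$ and gives $X$, and the pair $(1,3)$ gives $X'$.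

\begin{lemma}\label{lem:collapse}
For every admissible pair, $f\mapsto g_f$ is a surjective $(0,1)$-homomorphism $[a,b]\to A(X)$.
\end{lemma}

\begin{proof}
\emph{Values.} From $f(x)\ge x$ we get $g_f(x)\ge x$. If $x\le x'\le g_f(x)$ in $X$, then $x\le x'\le f(x)$, so $f(x')\le f(x)$ and $g_f(x')\le g_f(x)$.

\emph{Bounds.} The point $a(x)$ lies in the block of $x$, so $g_a(x)=x$. Since $b(x)\ge k\ge\rho_t=\max X$, the function $g_b$ is constant equal to $\max X$.

\emph{Meets.} Rounding down is monotone, so it commutes with minima.

\emph{Joins.} By monotonicity $g_{f\vee f'}\ge g_f\vee g_{f'}$. Let $x<x'$ in $X$ with $(f\vee f')(x)\ge x'$, and take $x=y_0<\dots<y_r=x'$ with $y_{q+1}\le h_q(y_q)$, $h_q\in\{f,f'\}$, as in \eqref{eq:join}. We replace each node by the first point of its block, and we must see that these points were not discarded. The tail of the path shows $b(y_q)\ge(f\vee f')(y_q)\ge x'\ge y_q$, so $b(y_q)\ge b(x')\ge k$ by \eqref{eq:T}, and $b(\bar y_q)\ge k$ by \eqref{eq:block}. Thus $\bar y_q\in X$. Again by \eqref{eq:block}, $\bar y_{q+1}\le y_{q+1}\le h_q(y_q)\le h_q(\bar y_q)$, so $\bar y_{q+1}\le g_{h_q}(\bar y_q)$.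 After deleting repetitions, the sequence $x=\bar y_0\le\dots\le\bar y_r=x'$ shows $(g_f\vee g_{f'})(x)\ge x'$.

\emph{Surjectivity.} For $x<x'$ in $X$ let $e_{x,x'}\in A(X)$ send $x$ to $x'$ and fix every other point. Every $g\in A(X)$ other than the identity is the join of the elements $e_{x,g(x)}$ with $g(x)>x$, so it suffices to reach each $e_{x,x'}$. Let $q=a(x')$ be the last point of the block of $x'$, let $e\in A([n])$ send $x$ to $q$ and fix every other point, and let $f=a\vee e$. Since $q\le k\le b(x)$, we have $e\le b$ and $f\in[a,b]$. Compute $f$ by \eqref{eq:join}. A step from $y\in[i,k]$ to a point at most $a(y)\le a(\bar y)$ stays in the block of $y$, and $e$ provides steps only from $x$. So a path from a point $\rho\in X\setminus\{x\}$ stays in the block of $\rho$, whence $f(\rho)=a(\rho)$ and $g_f(\rho)=\rho$. A path from $x$ stays in $[x,q]$, which is a union of blocks; so $f(x)=q$ and $g_f(x)=x'$.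
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tamari}]
If $a=b$, the interval is $A(1)$. Otherwise let $f,f'\in[a,b]$ with $f'\not\le f$; choose $i$ with $f(i)<f'(i)$ and put $k=f'(i)$. The pair $(i,k)$ is admissible: $a(i)\le f(i)<k\le b(i)$, and for $j\in[i,k]$ we have $a(j)\le f'(j)\le f'(i)=k$. Now $g_{f'}(i)=\rho_t$. If also $g_f(i)=\rho_t$, then $i\le\rho_t\le f(i)$, so $f(i)\ge f(\rho_t)\ge a(\rho_t)=k$, which is false. (Here we use that the last block ends exactly at $k$, the second half of \eqref{eq:adm}.) So the surjective $(0,1)$-homomorphisms of Lemma~\ref{lem:collapse} onto the lattices $A(X)\cong A(|X|)$ separate the points of $[a,b]$, and Corollary~\ref{cor:separate} gives the embedding.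
\end{proof}

\section{Intervals of permutohedra: cores and labelings}\label{sec:cores}

By Lemma~\ref{lem:lower} we may assume that the interval is $[\emptyset,b]$. As in Section~\ref{sec:tamari}, we fix a pair $(i,k)$ to be detected and discard the points that play no role for it. What remains of $b$ need not be the full relation, and this is the new difficulty.

\begin{definition}
A \emph{core} on $[m]$, $m\ge2$, is a pair $(U,c)$ with $U\subseteq[m]$ and $c\in\mathcal C_U([m])$ such that $(1,r)\in c$ for all $r>1$ and $(r,m)\in c$ for all $r<m$. Its lattice is the interval $L=[\emptyset,c]$ of $\mathcal C_U([m])$. The elements of $I_m\setminus c$ are the \emph{missing pairs}. A \emph{filling} is a $(0,1)$-homomorphism $\varphi\colon L\to P(Y)$, for some finite chain $Y$, such that $(\min Y,\max Y)\in\varphi(z)$ if and only if $(1,m)\in z$.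
\end{definition}

\begin{lemma}\label{lem:reduce}
If every core on $[m]$ with $m\le n$ has a filling, then every interval of $P(n)$ has a $(0,1)$-embedding into some permutohedron.
\end{lemma}

\begin{proof}
Let $x\not\subseteq y$ in $[\emptyset,b]$. By Lemma~\ref{lem:pi} there are $U$ and $(i,k)\in\pi_U(x)\setminus\pi_U(y)$. Put $\beta=\pi_U(b)$, which contains $(i,k)$, and
\[
X=\{i,k\}\cup\{r:(i,r)\in\beta \text{ and } (r,k)\in\beta\},\qquad c=\beta\cap I_X,\qquad \psi(z)=\pi_U(z)\cap I_X .
\]
Restriction to a subchain preserves transitivity and \eqref{eq:V}, so $(U\cap X,c)$ is a core once $X$ is renumbered, and $\psi$ maps $[\emptyset,b]$ to its lattice $L$. The map $\psi$ preserves the bounds and meets. For joins, consider a path in $\pi_U(z)\cup\pi_U(z')\subseteq\beta$ between points $s<t$ of $X$, and a node $r$ with $s<r<t$. Then $(s,r),(r,t)\in\beta$; also $s=i$ or $(i,s)\in\beta$, and $t=k$ or $(t,k)\in\beta$. By transitivity $r\in X$. So the path is a path in $\psi(z)\cup\psi(z')$, and $\psi(z\vee z')=\psi(z)\vee\psi(z')$. Since $(i,k)\in\psi(x)\setminus\psi(y)$, the composite of $\psi$ with a filling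 separates $x$ and $y$. Apply Corollary~\ref{cor:separate}.
\end{proof}

A core without missing pairs is filled by the inclusion $\mathcal C_U([m])\subseteq P(m)$. Missing pairs have a restricted form.

\begin{lemma}\label{lem:missing}
A missing pair $(s,t)$ of a core satisfies $1<s<t<m$, $s\in U$ and $t\notin U$.
\end{lemma}

\begin{proof}
The inequalities hold by definition. If $t\in U$, then \eqref{eq:V} applied to $(s,m)\in c$ gives $(s,t)\in c$. If $s\notin U$, then \eqref{eq:V} applied to $(1,t)\in c$ gives $(s,t)\in c$.
\end{proof}

For $U=[m]$ no pair is missing; this is why no such difficulty arose for Tamari lattices.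

To describe a $(0,1)$-homomorphism $\varphi\colon L\to\mathcal C_V(Y)$, note that for each $(s,t)\in I_Y$ the set of $z$ with $(s,t)\in\varphi(z)$ is closed under meets and upward, contains $c$ and omits $\emptyset$. So it has a least element $p(s,t)\ne\emptyset$, and $\varphi(z)=\{(s,t):p(s,t)\le z\}$. The next lemma gives conditions on the labels $p(s,t)$ under which this formula defines a filling. For $(x,x')\in c$ the element $\langle xx'\rangle=\langle xx'\rangle_U$ lies in $L$. A \emph{middle point} of $(x,x')$ is a point $d$ with $(x,d),(d,x')\in c$, and $\langle xx'\rangle$ is \emph{indecomposable} if $(x,x')$ has no middle point.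

\begin{lemma}\label{lem:label}
Let $(U,c)$ be a core on $[m]$, $Y$ a finite chain, $V\subseteq Y$, and $p\colon I_Y\to L\setminus\{\emptyset\}$ a map with $p(\min Y,\max Y)=\langle1m\rangle$. Assume:
\begin{itemize}
\item[(P1)] for $s<r<t$: $p(s,r)\le p(s,t)$ if $r\in V$, and $p(r,t)\le p(s,t)$ if $r\notin V$;
\item[(P2)] for $s<r<t$: $p(s,t)\le p(s,r)\vee p(r,t)$;
\item[(P3)] each $(s,t)\in I_Y$ either \emph{splits}, meaning $p(s,t)=p(s,r)\vee p(r,t)$ for some $s<r<t$, or has a label $p(s,t)=\langle xx'\rangle$ such that for every middle point $d$ of $(x,x')$ there is $s<r<t$ with $p(s,r)\vee p(r,t)\le\langle xd\rangle\vee\langle dx'\rangle$.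
\end{itemize}
Then $\varphi(z)=\{(s,t):p(s,t)\le z\}$ is a filling with values in $\mathcal C_V(Y)$.
\end{lemma}

\begin{proof}
Condition (P1) gives \eqref{eq:V} and (P2) gives transitivity of $\varphi(z)$. We have $\varphi(z\wedge z')=\varphi(z)\cap\varphi(z')$, $\varphi(c)=I_Y$, and $\varphi(\emptyset)=\emptyset$ because no label is empty. The condition on $(\min Y,\max Y)$ follows from Lemma~\ref{lem:gen}. For joins let $p(s,t)\le z\vee z'$; we show by induction on the size of $[s,t]$ that $(s,t)\in\operatorname{cl}(\varphi(z)\cup\varphi(z'))$. It suffices to show that $p(s,t)\le z$, or $p(s,t)\le z'$, or some $r$ has $p(s,r),p(r,t)\le z\vee z'$. If $(s,t)$ splits, the third case holds. Otherwise $p(s,t)=\langle xx'\rangle$, and there is a path from $x$ to $x'$ in $z\cup z'$. If it has one step, the first or second case holds. If it has an inner node $d$, then $(x,d),(d,x')\in z\vee z'\subseteq c$, so $d$ is a middle point with $\langle xd\rangle\vee\langle dx'\rangle\le z\vee z'$, and (P3) gives the third case.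
\end{proof}

In most of our labelings $Y$ is obtained from $[m]$ by inserting a point, and $p(s,t)=\langle st\rangle$ for $(s,t)\in c$. Then two checks are automatic: (P2) holds for triples $s<r<t$ in $[m]$ whose three pairs lie in $c$, because $(s,t)\in\langle sr\rangle\vee\langle rt\rangle$; and (P3) holds for $(s,t)\in c$ with $r=d$. We present $p$ as a table with $p(s,t)$ in row $s$ and column $t$. Condition (P1) says that an entry in a column $r\in V$ is below all later entries of its row, and an entry in a row $r\notin V$, $r\neq\min Y$, is below all entries above it in its column.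

\begin{example}[the smallest missing pair]\label{ex:L1}
By Lemma~\ref{lem:missing}, the only core on at most four points with a missing pair is
\[
L_1:\quad m=4,\quad U=\{2\},\quad c=I_4\setminus\{23\}=\operatorname{Inv}(4231),
\]
with $\langle12\rangle=\{12\}$, $\langle13\rangle=\{12,13\}$, $\langle14\rangle=\{12,14,34\}$, $\langle24\rangle=\{24,34\}$, $\langle34\rangle=\{34\}$. Try first $Y=[4]$ with $p(s,t)=\langle st\rangle$ on $c$. By (P2), $\langle13\rangle\le\langle12\rangle\vee p(2,3)$. A path from $1$ to $3$ inside $c$ has a single step, so $13\in p(2,3)$. From $\langle24\rangle\le p(2,3)\vee\langle34\rangle$ we get $24\in p(2,3)$ for the same reason. Hence $p(2,3)\ge\langle13\rangle\vee\langle24\rangle=c$. But then the adjacent pair $(2,3)$ lies in $\varphi(\langle13\rangle\vee\langle24\rangle)$ and in neither $\varphi(\langle13\rangle)$ nor $\varphi(\langle24\rangle)$, so $\varphi$ does not preserve joins. The remedy is to insert a point $w$ between $2$ and $3$, so that the two demands are met by two different steps. Take $Y=\{1<2<w<3<4\}$, $V=\{2\}$ and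
\[
\begin{array}{c|cccc}
 & 2 & w & 3 & 4\\ \hline
1 & \langle12\rangle & \langle12\rangle\vee\langle24\rangle & \langle13\rangle & \langle14\rangle\\
2 & & \langle24\rangle & \langle24\rangle\vee\langle13\rangle & \langle24\rangle\\
w & & & \langle13\rangle & \langle34\rangle\\
3 & & & & \langle34\rangle
\end{array}
\]
(P1): $\langle12\rangle$ is below all of row $1$; $\langle13\rangle$ is below all of column $3$; $\langle34\rangle$ is below all of column $4$. (P2): the triples $124$ and $134$ are automatic; $12w$ and $2w3$ are equalities; in $123$, $1w3$, $234$, $2w4$ and $w34$ the label $p(s,t)$ occurs as a joinand on the right; and $1w4$ holds because $\langle14\rangle\le\langle12\rangle\vee\langle24\rangle=\{12,14,24,34\}$. (P3): $(1,w)$ splits at $2$ and $(2,3)$ splits at $w$; the labels $\langle24\rangle,\langle13\rangle,\langle34\rangle$ of $(2,w),(w,3),(w,4)$ are indecomposable since $23\notin c$. So $L_1$ has a filling. Reversal maps this core to itself, so it produces a second, mirror-image filling, with $V=\{2,w\}$.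
\end{example}

\section{The interval $[123456,632541]$}\label{sec:counter}

\subsection{Elements and relations}

Let $\kappa=\operatorname{Inv}(632541)=I_6\setminus\{24,25,34,35\}$, so that $K=[\emptyset,\kappa]$, and let $U=\{2,3\}$. Then $\kappa\in\mathcal C_U([6])$: it is transitive, and \eqref{eq:V} only asks for pairs among $12,13,23$ (when $r\in\{2,3\}$) and $45,46,56$ (when $r\in\{4,5\}$). So $(U,\kappa)$ is a core; it arises from the core of Example~\ref{ex:L1} by doubling each of the two inner points. The elements $\langle ik\rangle=\langle ik\rangle_U$ for $ik\in\kappa$ are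
\[
\begin{array}{llll}
\langle12\rangle=\{12\}, & \langle13\rangle=\{12,13\}, & \langle14\rangle=\{12,13,14\}, & \langle15\rangle=\{12,13,15,45\},\\
\langle56\rangle=\{56\}, & \langle46\rangle=\{46,56\}, & \langle36\rangle=\{36,46,56\}, & \langle26\rangle=\{23,26,46,56\},\\
\langle23\rangle=\{23\}, & \langle45\rangle=\{45\}, & \multicolumn{2}{l}{\langle16\rangle=\{12,13,16,46,56\}.}
\end{array}
\]
They lie in $K$ and in the sublattice $\mathcal C_U([6])$ of $P(6)$, so in the sublattice that they generate, joins are closures of unions and meets are intersections. Put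
\[
E=\langle16\rangle=\operatorname{Inv}(236145),\qquad E_*=\langle13\rangle\vee\langle46\rangle=E\setminus\{16\}=\operatorname{Inv}(231645),\qquad J=\langle12\rangle\vee\langle23\rangle=\{12,13,23\}.
\]
The pair $16$ has four middle points, which give four upper bounds $W_m=\langle1m\rangle\vee\langle m6\rangle$ of $E$, $m=2,3,4,5$. In each $W_m$ one joinand lies below $E_*$; we call the other one $Q_m$:
\[
Q_2=\langle26\rangle,\qquad Q_3=\langle36\rangle,\qquad Q_4=\langle14\rangle,\qquad Q_5=\langle15\rangle .
\]
We shall use the following relations.
\begin{itemize}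
\item[(R0)] $\kappa=\langle12\rangle\vee\langle23\rangle\vee\langle45\rangle\vee\langle56\rangle\vee Q_3\vee Q_4$. The union is $\{12,13,14,23,36,45,46,56\}$, and the closure adds $15$, $16$, $26$ through $4$, $3$, $3$.
\item[(R1)] $W_2=E\cup\{23,26\}$, $W_3=E\cup\{36\}$, $W_4=E\cup\{14\}$, $W_5=E\cup\{15,45\}$. (The closure adds $13,16$ in $W_2$, only $16$ in $W_3$ and $W_4$, and $16,46$ in $W_5$.) Hence $W_m\wedge W_{m'}=E$ for $m\ne m'$.
\item[(R2)] $\langle13\rangle\wedge\langle46\rangle=\langle13\rangle\wedge\langle23\rangle=\langle36\rangle\wedge J=\emptyset$, and $\langle13\rangle\le J$.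
\item[(R3)] The pair $16$ does not lie in $E_*\vee\langle23\rangle=E_*\cup\{23\}$, nor in $\langle12\rangle\vee\langle36\rangle=\{12,36,46,56\}$, nor in $Q_2$ or $Q_3$; and $\langle46\rangle\le Q_2,Q_3$.
\item[(R4)] $W_3\vee\langle23\rangle=E\cup\{23,26,36\}$ and $W_4\vee\langle23\rangle=E\cup\{14,23\}$, so the meet of these two elements is $E\cup\{23\}=E\vee\langle23\rangle$.
\end{itemize}
The reversal $\theta\colon(i,j)\mapsto(7-j,7-i)$ maps clopen sets to clopen sets and fixes $\kappa$, so it induces an automorphism of $K$. It turns $U$ into $\{7-r:r\notin U\}=\{1,2,3,6\}$, which has the same inner points, so $\theta\langle ik\rangle=\langle 7-k,\,7-i\rangle$. Thus $\theta$ fixes $E$ and $E_*$ and exchanges $\langle13\rangle$ with $\langle46\rangle$, $\langle23\rangle$ with $\langle45\rangle$, $Q_m$ with $Q_{7-m}$ and $W_m$ with $W_{7-m}$.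

\subsection{A minimal witness}

Suppose that a $(0,1)$-homomorphism $K\to P(N)$ separates $E_*$ and $E$. Composing with a suitable $\pi_V$ (Lemma~\ref{lem:pi}), we obtain a $(0,1)$-homomorphism $\varphi\colon K\to\mathcal C_V([N])$ with $\varphi(E_*)\subsetneq\varphi(E)$. Choose $(o,\omega)\in\varphi(E)\setminus\varphi(E_*)$ with $\omega-o$ minimal. We derive a contradiction from these data. All points below lie in $[o,\omega]$. Write $s\xrightarrow{x}t$ if $s=t$ or $(s,t)\in\varphi(x)$. This relation is transitive and monotone in $x$; moreover $\varphi(x\wedge y)=\varphi(x)\cap\varphi(y)$, and $(s,t)\in\varphi(x\vee y)$ if and only if there is a path from $s$ to $t$ in $\varphi(x)\cup\varphi(y)$.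

\emph{Duality.} The map sending $x$ to the reversal of $\varphi(\theta x)$ is a $(0,1)$-homomorphism into $\mathcal C_{[N]\setminus V}([N]^*)$, with minimal witness $(\omega,o)$. So each statement proved below for all such data has a dual, obtained by reversing the chain, complementing $V$ and applying $\theta$.

Let $T$ consist of $o$ and the points of $V$ strictly between $o$ and $\omega$, and let $T'=[o,\omega]\setminus T$. Thus a point of $T$ other than $o$ lies in $V$, and a point of $T'$ other than $\omega$ lies outside $V$. Duality exchanges $T$ and $T'$.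

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] If $(s,t)\ne(o,\omega)$, then $s\xrightarrow{E}t$ implies $s\xrightarrow{E_*}t$, and $s\xrightarrow{E\vee x}t$ implies $s\xrightarrow{E_*\vee x}t$ for all $x\in K$.
\item[(b)] If $x\in K$ and $16\notin x$, then $o\xrightarrow{x}\omega$ fails.
\item[(c)] We have $r\in T$ if and only if $o\xrightarrow{E_*}r$, and $r\in T'$ if and only if $r\xrightarrow{E_*}\omega$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first claim is the minimality of $\omega-o$. For the second, all steps of a path from $s$ to $t$ in $\varphi(E)\cup\varphi(x)$ differ from $(o,\omega)$, so those in $\varphi(E)$ lie in $\varphi(E_*)$.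
(b) We have $E\wedge x\subseteq E\setminus\{16\}=E_*$, so $(o,\omega)\in\varphi(x)$ would give $(o,\omega)\in\varphi(E\wedge x)\subseteq\varphi(E_*)$.
(c) By \eqref{eq:V} for $(o,\omega)\in\varphi(E)$ and by (a), $o\xrightarrow{E_*}r$ for $r\in T$ and $r\xrightarrow{E_*}\omega$ for $r\in T'$. No $r$ satisfies both, by (b).
\end{proof}

By (c), all nodes of a path in $\varphi(\langle13\rangle)\cup\varphi(\langle46\rangle)$ that starts at $o$ lie in $T$, and all nodes of such a path that ends at $\omega$ lie in $T'$. Below, an \emph{$E_*$-path} means a path in $\varphi(\langle13\rangle)\cup\varphi(\langle46\rangle)$.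

\subsection{Crossing pairs}

Modulo $E_*$, the points of $T$ are attached to $o$ and those of $T'$ to $\omega$. So the pairs that matter are those that lead from $T$ to $T'$. A \emph{crossing pair} is a pair $(s,t)$ with $s\in T$, $t\in T'$, $s<t$; a \emph{crossing edge} is a crossing pair of the form $(j,j+1)$; and $(s,t)$ \emph{covers} $(j,j+1)$ if $s\le j$ and $j+1\le t$. Every crossing pair $(s,t)$ covers a crossing edge: let $j+1$ be the first point of $T'$ after $s$. An \emph{$m$-pair} (\emph{$m$-edge}) is a crossing pair (edge) in $\varphi(Q_m)$. Duality exchanges $m$-pairs and $(7-m)$-pairs.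

\begin{lemma}\label{lem:cross}
\begin{itemize}
\item[(a)] No crossing pair lies in $\varphi(E_*\vee\langle23\rangle)$ or in $\varphi(E_*\vee\langle45\rangle)$.
\item[(b)] Every crossing edge is a $3$-edge or a $4$-edge.
\item[(c)] For each $m\in\{2,3,4,5\}$ there is an $m$-pair.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A crossing pair $(s,t)$ in $\varphi(x)$, $x=E_*\vee\langle23\rangle$, gives $o\xrightarrow{E_*}s\xrightarrow{x}t\xrightarrow{E_*}\omega$, against (R3) and Lemma~\ref{lem:basic}(b). The other claim is dual.
(b) Since $\varphi(\kappa)=I_N$, an adjacent pair lies in the image of one of the six joinands of (R0), and (a) excludes the first four.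
(c) Since $E\le W_m$, there is a path from $o$ to $\omega$ in $\varphi(\langle1m\rangle)\cup\varphi(\langle m6\rangle)$. It has a step from $T$ to $T'$, and by (a) this step is not in the image of the joinand below $E_*$.
\end{proof}

Part (b) is the only place where $\varphi(\kappa)=I_N$ is used; without this hypothesis the inclusion $K\subseteq P(6)$ separates $E_*$ and $E$.

The filling of Example~\ref{ex:L1} shows what to expect. There $\langle14\rangle$ and $\langle12\rangle\vee\langle34\rangle$ play the roles of $E$ and $E_*$, with $T=\{1,2\}$ and $T'=\{w,3,4\}$. The only crossing edge is $(2,w)$, with label $\langle24\rangle$, and it is covered by the crossing pair $(1,3)$ with label $\langle13\rangle$. In the mirror-image filling the two labels trade places. In $K$ the counterparts of $\langle24\rangle$ and $\langle13\rangle$ are $Q_3$ and $Q_4$. We show that neither nesting is possible (Lemma~\ref{lem:nonest}), the new ingredients being $\langle13\rangle\le\langle12\rangle\vee\langle23\rangle$ and its dual, and then that a $3$-edge and a $4$-edge cannot lie side by side either.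

The tool is (R1): a pair joined once in $W_m$ and once in $W_{m'}$ lies in $\varphi(E)$, and then in $\varphi(E_*)$ unless it is $(o,\omega)$. The next lemma applies this to a nested configuration; it shows that the left end $y$ of the outer pair lies under a single step that starts at $o$.

\begin{lemma}\label{lem:nested}
Let $(y,y')$ be an $m$-pair that covers an $m'$-edge $(j,j+1)$, with $m\ne m'$.
\begin{itemize}
\item[(a)] If $y>o$, there are $F\in\{\langle13\rangle,\langle46\rangle\}$ and $w\in T$ with $y<w\le j$, $w\xrightarrow{E_*}j$ and $(o,w),(o,y)\in\varphi(F)$.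
\item[(b)] If $y'<\omega$, there are $F'\in\{\langle13\rangle,\langle46\rangle\}$ and $w'\in T'$ with $j+1\le w'<y'$, $j+1\xrightarrow{E_*}w'$ and $(w',\omega),(y',\omega)\in\varphi(F')$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (b) is dual to (a). Put $W=W_m$ and $W'=W_{m'}$. From $y\xrightarrow{Q_m}y'\xrightarrow{E_*}\omega$ and $j\xrightarrow{Q_{m'}}j+1\xrightarrow{E_*}\omega$ we get $y\xrightarrow{W}\omega$ and $j\xrightarrow{W'}\omega$. Consequently,
\begin{equation}\label{eq:two}
\text{if } s\in T,\ s\xrightarrow{E_*}y \text{ and } s\xrightarrow{E_*}j, \text{ then } s=o: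
\end{equation}
indeed $(s,\omega)\in\varphi(W\wedge W')=\varphi(E)$, and if $s\ne o$, then $s\xrightarrow{E_*}\omega$ by Lemma~\ref{lem:basic}(a), against (c). Taking $s=y>o$, we see that $y\xrightarrow{E_*}j$ fails; in particular $y<j$. Take an $E_*$-path $o=t_0<\dots<t_r=j$. Its nodes lie in $T$, and $y$ is not one of them. So $t_q<y<t_{q+1}$ for a step $(t_q,t_{q+1})\in\varphi(F)$, and $y\in V$ gives $(t_q,y)\in\varphi(F)$. By \eqref{eq:two}, $t_q=o$, and $w=t_{q+1}$ has the required properties.
\end{proof}

\subsection{Left and right types}

Lemma~\ref{lem:nested} draws attention to the steps that leave $o$ and those that enter $\omega$. Call $F\in\{\langle13\rangle,\langle46\rangle\}$ a \emph{left type} if $(o,w)\in\varphi(F)$ for some $w\in T\setminus\{o\}$, and a \emph{right type} if $(w',\omega)\in\varphi(F)$ for some $w'\in T'\setminus\{\omega\}$. One might expect $\langle13\rangle$ on the left and $\langle46\rangle$ on the right, as in $K$ itself, but nothing so far forces this, and we treat both orders.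

\begin{lemma}\label{lem:types}
\begin{itemize}
\item[(a)] There is at most one left type and at most one right type.
\item[(b)] In the situation of Lemma~\ref{lem:nested} with $m\in\{2,3\}$: either $y>o$ and $\langle13\rangle$ is the left type, or $y'<\omega$ and $\langle13\rangle$ is the right type.
\item[(c)] There is exactly one left type and exactly one right type, and they are different.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $(o,w_1)\in\varphi(\langle13\rangle)$ and $(o,w_2)\in\varphi(\langle46\rangle)$ with $w_1,w_2\in T\setminus\{o\}$, then $r=\min(w_1,w_2)\in V$, and \eqref{eq:V} gives $(o,r)\in\varphi(\langle13\rangle\wedge\langle46\rangle)=\varphi(\emptyset)=\emptyset$. The other claim is dual.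

(b) The elements $F$, $F'$ of Lemma~\ref{lem:nested} are a left and a right type. If the claim fails, then $y=o$ or $F=\langle46\rangle$, and $y'=\omega$ or $F'=\langle46\rangle$. So $o\xrightarrow{\langle46\rangle}y\xrightarrow{Q_m}y'\xrightarrow{\langle46\rangle}\omega$, and $o\xrightarrow{Q_m}\omega$, against (R3) and Lemma~\ref{lem:basic}(b).

(c) By Lemma~\ref{lem:cross} there is a $2$-pair, and it covers a crossing edge, which is an $m'$-edge with $m'\in\{3,4\}$. By (b), $\langle13\rangle$ is a left or a right type. Dually, starting from a $5$-pair, $\langle46\rangle$ is a left or a right type. Now use (a).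
\end{proof}

\subsection{No nesting}

\begin{lemma}\label{lem:nonest}
No $3$-pair covers a $4$-edge, and no $4$-pair covers a $3$-edge.
\end{lemma}

\begin{proof}
The second claim is dual to the first. Let $(y,y')\in\varphi(\langle36\rangle)$ be a crossing pair that covers a crossing edge $(j,j+1)\in\varphi(\langle14\rangle)$. In both cases of Lemma~\ref{lem:types}(b) we refine the step in $\varphi(\langle13\rangle)$ along $\langle13\rangle\le J=\langle12\rangle\vee\langle23\rangle$ and conclude that $o\xrightarrow{\langle12\rangle\vee\langle36\rangle}\omega$, which contradicts (R3) and Lemma~\ref{lem:basic}(b). Note that $J\le E_*\vee\langle23\rangle$.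

\emph{Case 1: $y>o$ and $\langle13\rangle$ is the left type.} Lemma~\ref{lem:nested}(a) gives $w\in T$ with $y<w\le j$, $w\xrightarrow{E_*}j$ and $(o,w),(o,y)\in\varphi(\langle13\rangle)$. The right type is $\langle46\rangle$, so $y'\xrightarrow{\langle46\rangle}\omega$ by Lemma~\ref{lem:nested}(b), and $y\xrightarrow{\langle36\rangle}\omega$. It remains to show $(o,y)\in\varphi(\langle12\rangle)$.

Take a path $o=n_0<\dots<n_r=w$ in $\varphi(\langle12\rangle)\cup\varphi(\langle23\rangle)$. Since $w\in V$ and $y<w<y'$, we have $(y,w)\in\varphi(\langle36\rangle)$. If $y$ were a node, then $(y,w)\in\varphi(\langle36\rangle\wedge J)=\emptyset$. So $n_q<y<n_{q+1}$ for a step in $\varphi(G)$, $G\in\{\langle12\rangle,\langle23\rangle\}$, and $y\in V$ gives $(n_q,y)\in\varphi(G)$. Suppose $n_q>o$. The chains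
\[
n_q\xrightarrow{J}y\xrightarrow{\langle36\rangle}\omega,\qquad n_q\xrightarrow{J}w\xrightarrow{E_*}j\xrightarrow{\langle14\rangle}j+1\xrightarrow{E_*}\omega
\]
show that $(n_q,\omega)$ lies in $\varphi(W_3\vee\langle23\rangle)$ and in $\varphi(W_4\vee\langle23\rangle)$, hence in $\varphi(E\vee\langle23\rangle)$ by (R4), hence in $\varphi(E_*\vee\langle23\rangle)$ by Lemma~\ref{lem:basic}(a). Together with $o\xrightarrow{J}n_q$ this gives $(o,\omega)\in\varphi(E_*\vee\langle23\rangle)$, against (R3). So $n_q=o$ and $(o,y)\in\varphi(G\wedge\langle13\rangle)$. Since $\langle23\rangle\wedge\langle13\rangle=\emptyset$, we get $G=\langle12\rangle$.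

\emph{Case 2: $y'<\omega$ and $\langle13\rangle$ is the right type.} Lemma~\ref{lem:nested}(b) gives $w'\in T'$ with $j+1\le w'<y'$, $j+1\xrightarrow{E_*}w'$ and $(w',\omega),(y',\omega)\in\varphi(\langle13\rangle)$. The left type is $\langle46\rangle$, so $o\xrightarrow{\langle46\rangle}y$ by Lemma~\ref{lem:nested}(a), and $o\xrightarrow{\langle36\rangle}y'$. It remains to show $(y',\omega)\in\varphi(\langle12\rangle)$.

Take a path $w'=n_0<\dots<n_r=\omega$ in $\varphi(\langle12\rangle)\cup\varphi(\langle23\rangle)$. Since $w'\notin V$ and $y<w'<y'$, we have $(w',y')\in\varphi(\langle36\rangle)$. If $y'$ were a node, then $(w',y')\in\varphi(\langle36\rangle\wedge J)=\emptyset$. So $n_q<y'<n_{q+1}$ for a step in $\varphi(G)$, $G\in\{\langle12\rangle,\langle23\rangle\}$, and $y'\notin V$ gives $(y',n_{q+1})\in\varphi(G)$. Suppose $n_{q+1}<\omega$. The chains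
\[
o\xrightarrow{\langle36\rangle}y'\xrightarrow{J}n_{q+1},\qquad o\xrightarrow{E_*}j\xrightarrow{\langle14\rangle}j+1\xrightarrow{E_*}w'\xrightarrow{J}n_{q+1}
\]
give $(o,n_{q+1})\in\varphi(E\vee\langle23\rangle)$ by (R4), hence $(o,n_{q+1})\in\varphi(E_*\vee\langle23\rangle)$ by Lemma~\ref{lem:basic}(a). Together with $n_{q+1}\xrightarrow{J}\omega$ this contradicts (R3). So $n_{q+1}=\omega$ and $(y',\omega)\in\varphi(G\wedge\langle13\rangle)$, which forces $G=\langle12\rangle$.
\end{proof}

\subsection{Neighboring edges of different kinds}

\begin{proof}[End of the proof of Theorem~\ref{thm:perm}]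
A crossing edge covers itself, so by Lemmas~\ref{lem:cross}(b) and~\ref{lem:nonest} it is a $3$-edge or a $4$-edge and not both. There are a $3$-pair and a $4$-pair; the first covers only $3$-edges and the second only $4$-edges, so both kinds occur. Hence there are an $m$-edge $(j,j+1)$ and an $m'$-edge $(l,l+1)$ with $j<l$, $\{m,m'\}=\{3,4\}$, and no crossing edge between them. We have $j+1\in T'$ and $l\in T$, so $j+1<l$, and within $[j+1,l]$ no point of $T$ is immediately followed by a point of $T'$. So in $[j+1,l]$ all points of $T'$ precede all points of $T$.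

The point $l$ is reached from $o$, and $\omega$ is reached from $j+1$, by $E_*$-paths; the first must jump over the points of $T'$ in $[j+1,l]$ and the second over those of $T$. Let $(w,\tilde w)\in\varphi(F)$ be the step of an $E_*$-path from $o$ to $l$ with $w\le j<\tilde w$, and let $(v,\tilde v)\in\varphi(F')$ be the step of an $E_*$-path from $j+1$ to $\omega$ with $v\le l<\tilde v$, where $F,F'\in\{\langle13\rangle,\langle46\rangle\}$. Then $w,\tilde w\in T$ and $v,\tilde v\in T'$, while $v$ and $\tilde w$ lie in $[j+1,l]$. Therefore
\[
w\le j<j+1\le v<\tilde w\le l<l+1\le\tilde v,\qquad \tilde w\xrightarrow{E_*}l,\qquad j+1\xrightarrow{E_*}v ,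
\]
as in Figure~\ref{fig:final}. The two steps overlap in $[v,\tilde w]$. Since $v\notin V$, \eqref{eq:V} for $(w,\tilde w)$ gives $(v,\tilde w)\in\varphi(F)$; since $\tilde w\in V$, \eqref{eq:V} for $(v,\tilde v)$ gives $(v,\tilde w)\in\varphi(F')$. As $\langle13\rangle\wedge\langle46\rangle=\emptyset$, we get $F=F'$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray] (0,0) -- (8.4,0);
\draw[very thick] (1.4,0) -- (2.2,0);
\draw[very thick] (6.2,0) -- (7,0);
\draw (0,0) .. controls (1,1.3) and (4,1.3) .. (5,0);
\draw (3.4,0) .. controls (4.4,1.3) and (7.4,1.3) .. (8.4,0);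
\node at (2.3,1.22) {$F$};
\node at (6.1,1.22) {$F'$};
\node at (1.8,0.27) {$Q_m$};
\node at (6.6,0.27) {$Q_{m'}$};
\fill (0,0) circle (2.2pt); \fill (1.4,0) circle (2.2pt);
\fill (5,0) circle (2.2pt); \fill (6.2,0) circle (2.2pt);
\draw[fill=white] (2.2,0) circle (2.2pt); \draw[fill=white] (3.4,0) circle (2.2pt);
\draw[fill=white] (7,0) circle (2.2pt); \draw[fill=white] (8.4,0) circle (2.2pt);
\node at (0,-0.35) {$w$}; \node at (1.4,-0.35) {$j$}; \node at (2.3,-0.35) {$j+1$};
\node at (3.4,-0.35) {$v$}; \node at (5,-0.35) {$\tilde w$}; \node at (6.2,-0.35) {$l$};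
\node at (7.1,-0.35) {$l+1$}; \node at (8.4,-0.35) {$\tilde v$};
\end{tikzpicture}
\caption{Two neighboring crossing edges $(j,j+1)\in\varphi(Q_m)$ and $(l,l+1)\in\varphi(Q_{m'})$, $m\ne m'$. Filled points lie in $T$, hollow points in $T'$. The steps $(w,\tilde w)\in\varphi(F)$ and $(v,\tilde v)\in\varphi(F')$ overlap in $[v,\tilde w]$, which forces $F=F'$; one can go from $w$ to $\tilde v$ through either edge, which forces $(w,\tilde v)=(o,\omega)$.}
\label{fig:final}
\end{figure}

Next, $w\xrightarrow{F}j$: either $w=j$, or $w<j<\tilde w$ and $j\in V$. Also $l+1\xrightarrow{F}\tilde v$: either $l+1=\tilde v$, or $v<l+1<\tilde v$ and $l+1\notin V$. So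
\[
w\xrightarrow{F}j\xrightarrow{Q_m}j+1\xrightarrow{E_*}v\xrightarrow{F}\tilde v,\qquad
w\xrightarrow{F}\tilde w\xrightarrow{E_*}l\xrightarrow{Q_{m'}}l+1\xrightarrow{F}\tilde v ,
\]
and $(w,\tilde v)\in\varphi(W_m\wedge W_{m'})=\varphi(E)$. This is a crossing pair, so it is not in $\varphi(E_*)$ by Lemma~\ref{lem:cross}(a), and Lemma~\ref{lem:basic}(a) forces $w=o$ and $\tilde v=\omega$. Then $(o,\tilde w)\in\varphi(F)$ and $(v,\omega)\in\varphi(F)$, so $F$ is both the left type and the right type, against Lemma~\ref{lem:types}(c). Hence no $(0,1)$-homomorphism from $K$ to a permutohedron separates $E_*$ and $E$.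
\end{proof}

The hypothesis $\varphi(\emptyset)=\emptyset$ entered through the relations (R2), in Lemmas~\ref{lem:types}(a) and~\ref{lem:nonest} and in the step $F=F'$. It cannot be dropped: by Lemma~\ref{lem:lower}, $K$ has an embedding into $P(6)$ that preserves the greatest element.

\section{Permutohedra on at most five letters}\label{sec:five}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $n\ge6$, the clopen subsets of $I_n$ contained in $\kappa$ are the clopen subsets of $I_6$ contained in $\kappa$, so $K$ is an interval of $P(n)$, and Theorem~\ref{thm:perm} applies.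

Let $n\le5$. By Lemma~\ref{lem:reduce} it suffices to fill every core on $[m]$, $m\le5$, that has a missing pair. Record the inner points $2,\dots,m-1$ as a word in the letters $u$ (point in $U$) and $d$ (point not in $U$). By Lemma~\ref{lem:missing} some $u$ precedes some $d$, so the word is $ud$, $uud$, $udd$, $udu$ or $dud$. Reversal reads the word backwards and exchanges the letters, so it takes $udd$ to $uud$ and $dud$ to $udu$; it also turns a filling of a core into a filling of the reversed core. For $ud$ and $udu$ only $23$ can be missing. For $uud$ only $24$ and $34$ can be missing, and since $23\in c$, transitivity shows that $34\in c$ implies $24\in c$. So up to reversal the cores are $L_1$ of Example~\ref{ex:L1} and, for $m=5$,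
\[
L_2:\ U=\{2,3\},\ \text{missing } 34;\qquad L_3:\ U=\{2,3\},\ \text{missing } 24,34;\qquad L_4:\ U=\{2,4\},\ \text{missing } 23 .
\]
They are filled in the three subsections below by means of Lemma~\ref{lem:label}.
\end{proof}

For $U=\{2,3\}$ and $m=5$ we have $\langle st\rangle=\{st\}$ for adjacent pairs and
\[
\begin{array}{lll}
\langle13\rangle=\{12,13\}, & \langle14\rangle=\{12,13,14\}, & \langle15\rangle=\{12,13,15,45\},\\
\langle24\rangle=\{23,24\}, & \langle25\rangle=\{23,25,45\}, & \langle35\rangle=\{35,45\}.
\end{array}
\]
For $L_2$ and $L_3$ we take $Y=\{1<2<3<w<4<5\}$ and $p(s,t)=\langle st\rangle$ on $c$. There are twenty triples to check in (P2), ten inside $[5]$ and ten containing $w$.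

\subsection{The core $L_3$}

This is the labeling of Example~\ref{ex:L1} with the point $2$ doubled. Take $V=\{2,3\}$ and
\[
\begin{array}{c|ccccc}
 & 2 & 3 & w & 4 & 5\\ \hline
1 & \langle12\rangle & \langle13\rangle & \langle13\rangle\vee\langle35\rangle & \langle14\rangle & \langle15\rangle\\
2 & & \langle23\rangle & \langle23\rangle\vee\langle35\rangle & \langle23\rangle\vee\langle35\rangle\vee\langle14\rangle & \langle25\rangle\\
3 & & & \langle35\rangle & \langle35\rangle\vee\langle14\rangle & \langle35\rangle\\
w & & & & \langle14\rangle & \langle45\rangle\\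
4 & & & & & \langle45\rangle
\end{array}
\]
(P1): in row $1$, $\langle12\rangle$ and $\langle13\rangle$ are below all later entries; in row $2$, so is $\langle23\rangle$; $\langle14\rangle$ is below all of column $4$ and $\langle45\rangle$ is below all of column $5$.

(P2): $123$, $125$, $135$, $145$, $235$ are automatic. The triples $13w$, $23w$, $234$, $2w4$, $3w4$ are equalities. In $124$, $134$, $1w4$, $345$, $3w5$, $w45$ the label $p(s,t)$ occurs as a joinand on the right. The triple $12w$ follows from $\langle13\rangle\le\langle12\rangle\vee\langle23\rangle$, the triple $1w5$ from $\langle15\rangle\le\langle13\rangle\vee\langle35\rangle$, and $245$, $2w5$ from $\langle25\rangle\le\langle23\rangle\vee\langle35\rangle$.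

(P3): $(1,w)$ and $(2,w)$ split at $3$; $(2,4)$ and $(3,4)$ split at $w$. The labels $\langle35\rangle,\langle14\rangle,\langle45\rangle$ of $(3,w),(w,4),(w,5)$ are indecomposable, because $24,34\notin c$.

\subsection{The core $L_2$}

Now $24\in c$, so $\langle14\rangle$ has the middle point $2$ and can no longer label an adjacent pair; we use $\langle24\rangle$ in its place and put $w$ into $V$. Take $V=\{2,3,w\}$ and
\[
\begin{array}{c|ccccc}
 & 2 & 3 & w & 4 & 5\\ \hline
1 & \langle12\rangle & \langle13\rangle & \langle13\rangle & \langle14\rangle & \langle15\rangle\\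
2 & & \langle23\rangle & \langle23\rangle & \langle24\rangle & \langle25\rangle\\
3 & & & \langle35\rangle & \langle35\rangle\vee\langle24\rangle & \langle35\rangle\\
w & & & & \langle24\rangle & \langle24\rangle\vee\langle45\rangle\\
4 & & & & & \langle45\rangle
\end{array}
\]
(P1): $\langle12\rangle$ and $\langle13\rangle$ in row $1$, $\langle23\rangle$ in row $2$ and $\langle35\rangle$ in row $3$ are below all later entries of their rows; $\langle45\rangle$ is below all of column $5$.

(P2): the seven triples inside $[5]$ other than $134$, $234$, $345$ are automatic. The triples $3w4$ and $w45$ are equalities. In $234$, $345$, $13w$, $23w$, $2w4$, $3w5$ the label $p(s,t)$ occurs as a joinand on the right. The triple $12w$ is $\langle13\rangle\le\langle12\rangle\vee\langle23\rangle$. The triples $134$ and $1w4$ follow from $\langle14\rangle\le\langle13\rangle\vee\langle24\rangle$ (the path $1,2,4$); $1w5$ is $\langle15\rangle\le\langle13\rangle\vee\langle24\rangle\vee\langle45\rangle$ (the path $1,2,4,5$); and $2w5$ follows from $\langle25\rangle\le\langle24\rangle\vee\langle45\rangle$.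

(P3): $(3,4)$ splits at $w$ and $(w,5)$ splits at $4$. For $(1,w)$, with label $\langle13\rangle$ and middle point $2$, take $r=2$. The labels $\langle23\rangle,\langle35\rangle,\langle24\rangle$ of $(2,w),(3,w),(w,4)$ are indecomposable, because $34\notin c$.

\subsection{The core $L_4$}

Here $U=\{2,4\}$ and $c=I_5\setminus\{23\}$. The five indecomposable elements are
\[
\alpha=\langle12\rangle=\{12\},\quad \beta=\langle13\rangle=\{12,13\},\quad \gamma=\langle24\rangle=\{24,34\},\quad \delta=\langle45\rangle=\{45\},\quad \varepsilon=\langle34\rangle=\{34\},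
\]
and the other four are
\[
\lambda=\langle14\rangle=\{12,14,34\},\quad \mu=\langle35\rangle=\{34,35\},\quad \nu=\langle25\rangle=\{24,25,34,35\},\quad \zeta=\langle15\rangle=\{12,14,15,34,35\}.
\]
We write joins by juxtaposition. From the lists,
\[
\alpha\le\beta,\lambda;\qquad \varepsilon\le\gamma,\lambda,\mu;\qquad \gamma,\mu\le\nu;\qquad \lambda,\mu\le\zeta,
\]
and the middle points ($2,3$ for $14$; $4$ for $35$; $4$ for $25$; $2,3,4$ for $15$) give
\[
\lambda\le\alpha\gamma,\ \beta\varepsilon;\qquad \mu\le\varepsilon\delta;\qquad \nu\le\gamma\delta;\qquad \zeta\le\alpha\nu,\ \beta\mu,\ \lambda\delta .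
\]
Take $Y=\{0<1<\dots<8\}$, $V=\{1,2,3,4\}$ and
\[
\begin{array}{c|cccccccc}
 & 1 & 2 & 3 & 4 & 5 & 6 & 7 & 8\\ \hline
0 & \varepsilon & \varepsilon & \alpha\varepsilon & \lambda & \lambda\delta & \beta\varepsilon & \lambda\delta & \zeta\\
1 & & \beta & \beta & \beta & \beta\delta & \beta & \beta\delta & \beta\mu\\
2 & & & \alpha & \alpha\gamma & \alpha\gamma\delta & \beta\gamma\delta & \alpha\gamma\delta & \alpha\nu\\
3 & & & & \gamma & \gamma\delta & \beta\gamma\delta & \gamma\delta & \nu\\
4 & & & & & \delta & \beta\delta & \delta & \delta\varepsilon\\
5 & & & & & & \beta & \delta & \mu\\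
6 & & & & & & & \delta & \mu\\
7 & & & & & & & & \varepsilon
\end{array}
\]
This chain is not obtained by inserting points into $[5]$: as (P3) shows below, the middle points $2,3,4$ of the pair $15$ are represented by the points $3,6,4$ of $Y$, with the last two in the opposite order. In the rest of this subsection $st$ denotes a pair of $Y$.

The following bounds are read off the table, for all $r$ for which the entry exists:
\[
\begin{array}{lllll}
p(0,r)\ge\varepsilon, & p(1,r)\ge\beta, & p(2,r)\ge\alpha, & p(3,r)\ge\gamma, & p(4,r)\ge\delta,\\
p(r,5)\ge\delta, & p(r,6)\ge\beta, & p(r,7)\ge\delta, & p(r,8)\ge\varepsilon, & p(r,8)\ge\mu\ \ (r\le6),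
\end{array}
\]
\[
p(0,r)\ge\alpha\varepsilon\ \ (r\ge3),\qquad p(0,r)\ge\lambda,\ p(2,r)\ge\alpha\gamma\ \ (r\ge4),\qquad p(2,r)\ge\alpha\gamma\delta,\ p(3,r)\ge\gamma\delta\ \ (r\ge5).
\]
The entries that need a relation are $\beta\varepsilon\ge\lambda$ in row $0$, $\beta\gamma\delta\ge\alpha$ and $\alpha\nu\ge\alpha\gamma$ in row $2$, and $\delta\varepsilon\ge\mu$ in column $8$; the last two bounds, for $r\ge5$, are claimed and used only for $r\le7$.

(P1): the entries in columns $1$ to $4$ are $\varepsilon,\varepsilon,\alpha\varepsilon,\lambda$; $\beta,\beta,\beta$; $\alpha,\alpha\gamma$; $\gamma$, and the row bounds put each below the later entries of its row. The entries in rows $5,6,7$ are $\beta$ in column $6$, $\delta,\delta$ in column $7$ and $\mu,\mu,\varepsilon$ in column $8$, and the column bounds put each below the entries above it.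

(P2): we go through the rows and show $p(s,r)\,p(r,t)\ge p(s,t)$ for $s<r<t$.

\emph{Row $0$.} For $02$ use $p(0,r)\ge\varepsilon$; for $06$ use in addition $p(r,6)\ge\beta$. For $03$ the joins are $\varepsilon\beta$ and $\varepsilon\alpha$. For $t=4,5,7$ the join is above $\lambda$: it is above $\varepsilon\beta$ if $r=1$, above $\alpha\gamma$ if $r=2$ or $r=3$, and $p(0,r)\ge\lambda$ if $r\ge4$; for $t=5,7$ also $p(r,t)\ge\delta$. For $08$ the joins for $r=1,\dots,7$ are above $\beta\mu$, $\alpha\nu$, $\alpha\nu$, $\lambda\delta$, $\lambda\delta$, $\beta\mu$, $\lambda\delta$, hence above $\zeta$.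

\emph{Row $1$.} Always $p(1,r)\ge\beta$, which settles $13$, $14$, $16$. For $15$ and $17$ add $p(r,t)\ge\delta$. For $18$ add $p(r,8)\ge\mu$ if $r\le6$, and for $r=7$ the join is $\beta\delta\varepsilon\ge\beta\mu$.

\emph{Row $2$.} For $r=3$ every entry $p(2,t)$ equals $\alpha\,p(3,t)$. Let $r\ge4$, so $p(2,r)\ge\alpha\gamma$. For $25$ and $27$ add $p(r,t)\ge\delta$. For $26$ and $28$, $\delta$ comes from $p(4,t)$ if $r=4$ and from $p(2,r)$ if $r\ge5$; then $p(r,6)\ge\beta$ settles $26$, and $\alpha\gamma\delta\ge\alpha\nu$ settles $28$.

\emph{Row $3$.} The join is above $\gamma\delta$: for $r=4$ since $p(4,t)\ge\delta$, and for $r\ge5$ since $p(3,r)\ge\gamma\delta$. This settles $35$, $37$ and, as $\nu\le\gamma\delta$, also $38$; for $36$ add $p(r,6)\ge\beta$.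

\emph{Rows $4,5,6$.} Always $p(4,r)\ge\delta$, which settles $47$; add $p(5,6)=\beta$ for $46$ and $p(r,8)\ge\varepsilon$ for $48$. For $57$, $p(6,7)=\delta$. For $58$ the joins are $\beta\mu$ and $\delta\varepsilon$, and for $68$ it is $\delta\varepsilon$; all are above $\mu$.

(P3): the seventeen entries written as joins split at the following points $r$:
\[
\begin{array}{c|ccccccccccccccccc}
st&03&05&06&07&15&17&18&24&25&26&27&28&35&36&37&46&48\\ \hline
r&2&4&1&4&4&4&6&3&4&5&4&3&4&5&4&5&7
\end{array}
\]
(for $26$ use $\alpha\le\beta$). Entries equal to $\alpha,\beta,\gamma,\delta,\varepsilon$ are indecomposable. The five remaining pairs are treated in the next table, which gives, for each middle point $d$ of the label, the bound $\langle xd\rangle\vee\langle dx'\rangle$, a point $r$, and the two labels $p(s,r)$, $p(r,t)$; these lie below the bound because $\varepsilon\le\gamma,\lambda,\mu,\nu$.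
\[
\begin{array}{c|c|c|c|c|c}
st & \text{label} & d & \text{bound} & r & p(s,r),\ p(r,t)\\ \hline
04 & \lambda=\langle14\rangle & 2 & \alpha\gamma & 3 & \alpha\varepsilon,\ \gamma\\
   &  & 3 & \beta\varepsilon & 1 & \varepsilon,\ \beta\\
58,\ 68 & \mu=\langle35\rangle & 4 & \varepsilon\delta & 7 & \delta,\ \varepsilon\\
38 & \nu=\langle25\rangle & 4 & \gamma\delta & 4 & \gamma,\ \delta\varepsilon\\
08 & \zeta=\langle15\rangle & 2 & \alpha\nu & 3 & \alpha\varepsilon,\ \nu\\
   &  & 3 & \beta\mu & 6 & \beta\varepsilon,\ \mu\\
   &  & 4 & \lambda\delta & 4 & \lambda,\ \delta\varepsilon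
\end{array}
\]
Since $p(0,8)=\langle15\rangle$, Lemma~\ref{lem:label} gives a filling of $L_4$, and the proof of Theorem~\ref{thm:sharp} is complete.

\begin{thebibliography}{9}

\bibitem{HT}
Huang and Tamari, 1972.

\bibitem{SAP}
\emph{Sublattices of associahedra and permutohedra},
\texttt{https://hal.archives-ouvertes.fr/hal-00577258/document}.

\end{thebibliography}
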